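\title{Disjoint cycles of different lengths in bipartite 3-regular digraphs}

\begin{abstract}
We prove the conjecture of Henning and Yeo that every bipartite $3$-regular digraph contains two vertex-disjoint directed cycles of different lengths. The proof gives more: for any positive weights on the vertices there are two disjoint cycles of different total weight. In a counterexample every cycle factor would have an odd number of cycles. The structure theorem for Pfaffian braces then produces copies of the Heawood graph, and these allow us to delete a path and obtain a cycle factor with an even number of cycles, which leads to a contradiction. The result extends to bipartite $d$-regular digraphs for all $d\ge 3$; it fails for $d=1,2$, and for $d=3$ without bipartiteness.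
\end{abstract}

\section{Introduction}

A \emph{digraph} is finite, has at least one vertex, and has no loops and no multiple arcs. We write $x\to y$ for an arc from $x$ to $y$ and call $y$ an \emph{out-neighbor} of $x$ and $x$ an \emph{in-neighbor} of $y$. Both $x\to y$ and $y\to x$ may be arcs; they then form a cycle of length $2$. In a digraph, paths and cycles are directed, and \emph{disjoint} means vertex-disjoint. A digraph is \emph{$d$-regular} if every vertex has exactly $d$ out-neighbors and exactly $d$ in-neighbors. It is \emph{bipartite} if its vertex set has a partition $V=U\cup W$ such that every arc has one end in $U$ and one end in $W$; we call $U$ and $W$ the \emph{colors}.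

If every vertex has an out-neighbor, then following arcs produces a cycle. If every vertex has two out-neighbors, then the last vertex of a longest path sends two arcs back to the path and closes two cycles of different lengths (Lemma~\ref{lem:two}), but these two cycles intersect. To make them disjoint one would like one more out-neighbor: take a cycle $Z$ in a $3$-regular digraph and delete it. If every remaining vertex loses at most one out-neighbor, the rest contains two cycles of different lengths, and one of them differs in length from $Z$. This suggests that degree $3$ is the threshold. Degree $2$ is indeed too small, but degree $3$ alone does not suffice either: a $3$-regular tournament on seven vertices has no two disjoint cycles of different lengths, for a reason of parity. Henning and Yeo conjectured that the bipartite case is free of such obstructions, namely that \emph{every bipartite $3$-regular digraph contains two disjoint cycles of different lengths}; see~\cite{source}. We prove this conjecture in a weighted form. For $\omega\colon V\to\mathbb R_{>0}$, the \emph{weight} $\omega(Z)$ of a path or cycle $Z$ is the sum of the weights of its vertices.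

\begin{theorem}\label{thm:main}
Let $D$ be a bipartite $3$-regular digraph with vertex set $V$ and let $\omega\colon V\to\mathbb R_{>0}$. Then $D$ contains two disjoint cycles of different weight. In particular, taking $\omega\equiv1$, $D$ contains two disjoint cycles of different lengths.
\end{theorem}

The weights cost nothing: the proof contracts paths to single vertices, so it has to compare weighted cycles even when $\omega\equiv 1$. The second theorem extends the first to higher degrees and shows that its hypotheses are needed.

\begin{theorem}\label{thm:supp}
\begin{enumerate}
\item[(a)] For $d\ge3$, every bipartite $d$-regular digraph with positive vertex weights contains two disjoint cycles of different weight.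
\item[(b)] For $d=1$ and $d=2$ there is a bipartite $d$-regular digraph with no two disjoint cycles of different lengths.
\item[(c)] There is a $3$-regular digraph, not bipartite, with no two disjoint cycles of different lengths.
\end{enumerate}
\end{theorem}

The proof of Theorem~\ref{thm:main} uses one deep result, the structure theorem for Pfaffian braces of Robertson, Seymour and Thomas~\cite{RST} and McCuaig~\cite{McC}, stated as Theorem~\ref{thm:rst}. Everything else rests on the theorems of Hall and K\"onig and on Euler's formula. Section~\ref{sec:signs} translates cycle factors into perfect matchings and derives Theorem~\ref{thm:supp} from Theorem~\ref{thm:main}. Section~\ref{sec:small} shows the method in two small cases and ends with the plan of Sections~\ref{sec:families}--\ref{sec:junctions}.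

\section{Cycle factors, perfect matchings and signs}\label{sec:signs}

\subsection{Matchings and their signs}

Undirected graphs in this paper are bipartite, with sides called $A$ and $B$. They are simple unless called \emph{multigraphs}, in which parallel edges are allowed. A graph is \emph{cubic} if all degrees are $3$, and $N(S)$ is the set of neighbors of the vertices of $S$. We use two textbook facts.
\begin{itemize}
\item \emph{Hall's theorem.} A bipartite multigraph has a matching covering $A$ if and only if $|N(S)|\ge|S|$ for all $S\subseteq A$.
\item \emph{K\"onig's theorem.} The edge set of a $d$-regular bipartite multigraph is a union of $d$ disjoint perfect matchings.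
\end{itemize}

Let $|A|=|B|$ and fix a reference bijection $\beta\colon A\to B$. The \emph{sign} $\operatorname{sgn}M$ of a bijection $M\colon A\to B$ is the sign of the permutation $\beta^{-1}M$ of $A$. A perfect matching is viewed as a bijection $A\to B$ and so has a sign. Changing $\beta$ multiplies all signs by the same constant $\pm1$, so the statement that two perfect matchings have the same sign, or opposite signs, does not depend on $\beta$.

\begin{lemma}\label{lem:sign}
\begin{enumerate}
\item[(a)] If the symmetric difference of two perfect matchings $M,M'$ is a single cycle of length $2\ell$, then $\operatorname{sgn}M'=(-1)^{\ell-1}\operatorname{sgn}M$.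
\item[(b)] Let $A=A'\cup A''$ and $B=B'\cup B''$ be partitions with $|A'|=|B'|$ and $|A''|=|B''|$. There is a constant $c=\pm1$ such that $\operatorname{sgn}(M'\cup M'')=c\,\operatorname{sgn}M'\operatorname{sgn}M''$ for all bijections $M'\colon A'\to B'$ and $M''\colon A''\to B''$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The permutation $M^{-1}M'$ permutes the $\ell$ vertices of $A$ on the cycle cyclically and fixes all others. (b) If the reference bijection for $A,B$ is the union of those for $A',B'$ and $A'',B''$, the formula holds with $c=1$; another reference changes $c$ at most.
\end{proof}

For a simple graph with biadjacency matrix $M_G$ (rows $A$, columns $B$, entry $1$ for an edge), the permanent $\operatorname{per}M_G$ is the number of perfect matchings and $\det M_G$ is, up to a global sign, the sum of their signs. So all perfect matchings have the same sign if and only if $|\det M_G|=\operatorname{per}M_G$.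

A \emph{cycle factor} of a digraph $D$ is a set of disjoint cycles covering all vertices; equivalently, a permutation of $V$ that moves every vertex to an out-neighbor. The \emph{split graph} $\widehat D$ has two vertices $x^+,x^-$ for each $x\in V$ and an edge $x^+y^-$ for each arc $x\to y$. It is a simple bipartite graph, and it is $d$-regular if $D$ is. Perfect matchings of $\widehat D$ are the same as cycle factors of $D$. With the reference bijection $x^+\mapsto x^-$, the sign of a perfect matching is the sign of the permutation, so
\begin{equation}\label{eq:parity}
\text{a cycle factor with $\kappa$ cycles has sign }(-1)^{|V|-\kappa}.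
\end{equation}

\subsection{The Heawood graph}

The \emph{Fano plane} has seven points and seven lines; every line contains three points, every point lies on three lines, two points lie on exactly one line, and two lines meet in exactly one point. These conditions are symmetric in points and lines, and the first paragraph of the next proof shows that they determine the plane up to the names of the points. The \emph{Heawood graph} $H$ is the cubic bipartite graph whose sides are the points and the lines, with an edge for each incidence. The perfect matchings of $H$ all have the same sign, but this rigidity disappears when suitable vertices are deleted. Part (a) below is the obstruction behind Theorem~\ref{thm:supp}(c); parts (b) and (c) are what defeats it in the bipartite case.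

\begin{lemma}\label{lem:heawood}
\begin{enumerate}
\item[(a)] All perfect matchings of $H$ have the same sign.
\item[(b)] If $r,q$ are nonadjacent vertices on different sides, then $H-r-q$ has perfect matchings of both signs.
\item[(c)] Let $w\ne q$ be vertices on the same side, let $p$ be their common neighbor, and let $p',p''$ be the other two neighbors of $w$. Then $H-\{w,q,p',p''\}$ has perfect matchings of both signs.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Fix a point $P$ and let $Pab$, $Pcd$, $Pef$ be the lines through it. The line through $a$ and $c$ meets $Pef$ in a point other than $P$; name the points so that it is $e$. The line through $a$ and $d$ meets $Pef$ in neither $P$ nor $e$, because $aP$ and $ae$ already span other lines; so it is $adf$. For the same reason the lines through $b,c$ and $b,d$ are $bcf$ and $bde$. The lines are therefore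
\[
Pab,\quad Pcd,\quad Pef,\quad ace,\quad adf,\quad bcf,\quad bde .
\]
We count the perfect matchings that match $P$ with $Pab$. The point $a$ is matched with $ace$ or $adf$, and $b$ with $bcf$ or $bde$. In the four cases $(ace,bcf)$, $(ace,bde)$, $(adf,bcf)$, $(adf,bde)$ the four unused lines, restricted to the points $c,d,e,f$, are
\[
cd,ef,df,de;\qquad cd,ef,df,cf;\qquad cd,ef,ce,de;\qquad cd,ef,ce,cf .
\]
In each case one point ($c$, $e$, $f$, $d$, respectively) lies on only one of these lines, and the other three lines form a triangle on the other three points, which can be matched in two ways. This gives $8$ perfect matchings. The line $Pab$ was an arbitrary line through $P$, so $\operatorname{per}M_H=3\cdot8=24$. On the other hand $M_HM_H^{T}$ has diagonal entries $3$ and off-diagonal entries $1$, so its eigenvalues are $9$ (once) and $2$ (six times), and $|\det M_H|=\sqrt{9\cdot 2^6}=24$.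

(b) Let the deleted vertices be a point $P$ and a line $L=a_1a_2a_3$ not through $P$. Each line through $P$ meets $L$ once, so these lines are $l_i=Pa_ib_i$ for $i=1,2,3$. Let $m_i$ be the third line through $a_i$. For $j\neq i$ it meets $l_j$ in neither $P$ nor $a_j$, so $m_i=a_ib_jb_k$ with $\{i,j,k\}=\{1,2,3\}$. The graph $H-P-L$ contains the edges $a_1m_1$, $b_1l_1$ and, on the remaining eight vertices, the cycle
\[
a_2\,l_2\,b_2\,m_3\,a_3\,l_3\,b_3\,m_2\,a_2 .
\]
The two perfect matchings of this $8$-cycle, each together with $a_1m_1$ and $b_1l_1$, have opposite signs by Lemma~\ref{lem:sign}(a) with $\ell=4$.

(c) By the symmetry between points and lines, let $w=pp'p''$ and $q=pab$ be lines, and let $t=pde$ be the third line through $p$. The line through $p'$ and $a$ meets $t$ in $d$ or $e$; name the points so that it is $p'ad$. As in (a), the remaining lines are forced to be $p'be$, $p''ae$ and $p''bd$. After the deletion of $w,q,p',p''$ there remain the edge $pt$ and the $8$-cycle formed by the points $a,d,b,e$ and the lines $p'ad$, $p''bd$, $p'be$, $p''ae$. Again Lemma~\ref{lem:sign}(a) with $\ell=4$ applies.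
\end{proof}

\subsection{Proof of Theorem~\ref{thm:supp} from Theorem~\ref{thm:main}}

(a) Let $D$ be bipartite and $d$-regular with $d\ge3$. By K\"onig's theorem $\widehat D$ has three disjoint perfect matchings. Their arcs form a spanning bipartite $3$-regular subdigraph of $D$, to which Theorem~\ref{thm:main} applies with the given weights.

(b) For $d=1$, a directed cycle of even length has no two disjoint cycles at all. For $d=2$ and $k\ge2$, replace every edge of an undirected cycle of length $2k$ by two opposite arcs. The result is bipartite and $2$-regular. A cycle of it either reverses direction immediately, and then has length $2$, or never does, and then is one of the two Hamiltonian cycles. So any two disjoint cycles both have length $2$.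

(c) Let $T_7$ have vertex set $\mathbb Z_7$ and arcs $x\to x+s$ for $s\in\{1,2,4\}$. It is $3$-regular. Since $-1,-2,-4$ are $6,5,3$, it has no cycle of length $2$, so two disjoint cycles of different lengths would have lengths $3$ and $4$ and form a cycle factor, which is an odd permutation by~\eqref{eq:parity}. The differences $s-s'$ of distinct $s,s'\in\{1,2,4\}$ are $\pm1,\pm2,\pm3$, so every nonzero residue occurs exactly once. Hence two residues lie in exactly one of the sets $L_x=x+\{1,2,4\}$, and two such sets share exactly one residue: the $L_x$ are the lines of a Fano plane on $\mathbb Z_7$. Reading $x^+$ as the line $L_x$ and $y^-$ as the point $y$ gives $\widehat{T_7}\cong H$. By Lemma~\ref{lem:heawood}(a) all cycle factors of $T_7$ have the sign of the $7$-cycle $x\mapsto x+1$, which is even. So $T_7$ has no two disjoint cycles of different lengths. It is not bipartite, as it contains the cycle $0\to1\to3\to0$. \qed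

\section{The method in two small cases}\label{sec:small}

All pairs of cycles of different weight in this paper come from the following observation or from the nesting argument in its proof. Loops are allowed in it because we shall apply it to digraphs obtained by contracting paths.

\begin{lemma}\label{lem:two}
Let $T$ be a finite nonempty digraph in which loops, but no multiple arcs, are allowed, with positive vertex weights and all outdegrees at least $2$. Then $T$ has two cycles of different weight, where a loop counts as a cycle.
\end{lemma}

\begin{proof}
Let $v_1\dots v_t$ be a longest path. All out-neighbors of $v_t$ lie on it; let $v_i,v_j$ with $i<j\le t$ be two of them. The vertex set of the cycle $v_j\dots v_tv_j$ is properly contained in that of $v_i\dots v_tv_i$, so the weights differ.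
\end{proof}

To prove Theorem~\ref{thm:main} it therefore suffices to find disjoint vertex sets $V_1,V_2$ such that $D[V_1]$ has minimum outdegree at least $2$ and $D[V_2]$ contains a cycle $Z$: one of the two cycles in $D[V_1]$ has weight different from $\omega(Z)$. The first example shows how the colors produce such a splitting.

\begin{example}[A cycle factor with two cycles]\label{ex:twocycles}
Let $D$ be bipartite and $3$-regular with a cycle factor $Z_1,Z_2$. Suppose first that $Z_1$ has a \emph{chord}, an arc $x\to z$ between vertices of $Z_1$ that is not an arc of $Z_1$. The chord and the segment of $Z_1$ from $z$ to $x$ form a cycle that skips the successor of $x$ and is therefore lighter than $Z_1$. Both cycles avoid $Z_2$, and one of them has weight different from $\omega(Z_2)$. So we may assume that neither cycle has a chord. Then every vertex has its successor on its own cycle and its other two out-neighbors on the other cycle. An arc between the two cycles changes both the cycle and the color, so it has both ends in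
\[
V_1=(Z_1\cap U)\cup(Z_2\cap W)\qquad\text{or both ends in}\qquad V_2=(Z_1\cap W)\cup(Z_2\cap U).
\]
Thus $D[V_1]$ and $D[V_2]$ both have minimum outdegree at least $2$, and we are done.
\end{example}

We shall see that the argument extends to any cycle factor with an even number of cycles. With an odd number it breaks down, because the color and the parity of the index of the cycle cannot both alternate all the way around. So a counterexample must have only cycle factors with an odd number of cycles, and by~\eqref{eq:parity} all perfect matchings of $\widehat D$ must have the same sign. This is not yet a contradiction.

\begin{example}[Two Heawood graphs]\label{ex:fourteen}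
Let $U=\{u_x\}$ and $W=\{w_x\}$, $x\in\mathbb Z_7$, with arcs $u_x\to w_{x+s}$ and $w_x\to u_{x+s}$ for $s\in\{1,2,4\}$. The split graph consists of two copies of $H$, one on $U^+\cup W^-$ and one on $W^+\cup U^-$. A cycle factor has the form $u_x\mapsto w_{\sigma(x)}$, $w_x\mapsto u_{\tau(x)}$ with cycle factors $\sigma,\tau$ of $T_7$, and its cycles correspond to the cycles of $\tau\sigma$. Both $\sigma$ and $\tau$ are even, so $\tau\sigma$ is an even permutation of seven points and has an odd number of cycles. Example~\ref{ex:twocycles} and its extension never apply.

The remedy is to delete vertices. Let $J=\{u_5,w_2\}$; here $u_5\to w_2$ is an arc and $w_2\to u_5$ is not. A cycle factor of $D-J$ consists of a perfect matching of the first copy of $H$ minus $u_5^+,w_2^-$ and one of the second copy minus $w_2^+,u_5^-$. The latter two vertices are nonadjacent, so by Lemma~\ref{lem:heawood}(b) both signs occur, and the number of cycles can be made even. For instance,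
\[
u_0\,w_1\,u_2\,w_3\,u_0\qquad\text{and}\qquad u_6\,w_0\,u_4\,w_6\,u_3\,w_4\,u_1\,w_5\,u_6
\]
form a cycle factor of $D-J$, with steps $1,1,1,4$ and $1,4,2,4,1,4,4,1$. These two cycles already have different lengths. In general one has to rerun the splitting of Example~\ref{ex:twocycles} in the presence of the leftover path $J$.
\end{example}

The proof of Theorem~\ref{thm:main} follows these examples. Section~\ref{sec:families} shows that disjoint cycles of a counterexample are arranged in a ring, and that the splitting works for an even number of cycles which cover everything, or everything except a suitable path (Lemma~\ref{lem:split}). Section~\ref{sec:pure} studies cubic bipartite graphs whose perfect matchings all have the same sign and shows that Lemma~\ref{lem:heawood}(b) survives in them to a sufficient extent (Proposition~\ref{prop:pure}). Section~\ref{sec:junctions} shows that the components of $\widehat D$ are themselves linked in a ring, which provides the path to be deleted.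

\section{Families of disjoint cycles in a counterexample}\label{sec:families}

In this section and in Section~\ref{sec:junctions} we assume that Theorem~\ref{thm:main} fails. Thus $D$ is a bipartite $3$-regular digraph with colors $U,W$ and positive weights $\omega$ such that
\begin{equation}\label{eq:star}
\text{any two disjoint cycles of $D$ have the same weight.}\tag{$*$}
\end{equation}
A component of the underlying undirected graph is again a counterexample, so we assume that $D$ is connected. Then $D$ is \emph{strong}, that is, every vertex can be reached from every other by a path. Indeed, let $S$ be the set of vertices reachable from a given vertex. No arc leaves $S$. Since indegrees equal outdegrees, as many arcs enter $S$ as leave it, so none enters, and $S=V$ by connectedness. Reversing all arcs gives another connected counterexample; we refer to this symmetry as \emph{reversal}. We identify a cycle with its vertex set when this is convenient.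

\subsection{Two local consequences of \eqref{eq:star}}

\begin{lemma}\label{lem:paths}
Let $Z$ be a cycle and let $Q_1,\dots,Q_s$ $(s\ge1)$ be disjoint paths in $D-V(Z)$. Then for some $i$ the last vertex of $Q_i$ has at most one out-neighbor among the first vertices of $Q_1,\dots,Q_s$. In particular, if $\emptyset\ne R\subseteq V\setminus V(Z)$, then $D[R]$ has a vertex of outdegree at most $1$ and a vertex of indegree at most $1$.
\end{lemma}

\begin{proof}
Let $T$ have vertices $Q_1,\dots,Q_s$ with weights $\omega(Q_i)$, and an arc $Q_i\to Q_j$ ($i=j$ allowed) whenever $D$ has an arc from the last vertex of $Q_i$ to the first vertex of $Q_j$. Concatenating the paths along a cycle of $T$ gives a cycle of $D-V(Z)$ of the same weight. If the first statement failed, all outdegrees of $T$ would be at least $2$, Lemma~\ref{lem:two} would give two cycles of $D-V(Z)$ of different weight, and one of them would violate~\eqref{eq:star} together with $Z$. For the second statement take the vertices of $R$ as one-vertex paths, and use reversal for the indegree.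
\end{proof}

The next lemma generalizes the treatment of chords in Example~\ref{ex:twocycles}.

\begin{lemma}\label{lem:twonbrs}
Let $Y,Z$ be disjoint cycles and let $r\notin Y$.
\begin{enumerate}
\item[(a)] If $r$ has two out-neighbors on $Z$, then $r\notin Z$ and $D-V(Y)$ has no path from $Z$ to $r$.
\item[(b)] If $r$ has two in-neighbors on $Z$, then $r\notin Z$ and $D-V(Y)$ has no path from $r$ to $Z$.
\end{enumerate}
In particular $Z$ has no chord.
\end{lemma}

\begin{proof}
By reversal it suffices to prove (a). Let $z\ne z'$ be out-neighbors of $r$ on $Z$ and suppose that the conclusion fails. Then $D-V(Y)$ has a path $P$ from a vertex $p\in Z$ to $r$ that meets $Z$ only in $p$: if $r\in Z$ take the one-vertex path $p=r$, and otherwise take the part of a path from $Z$ to $r$ that starts at its last vertex on $Z$. The path $P$, the arc $r\to z$ and the segment of $Z$ from $z$ to $p$ form a cycle, and the same holds for $z'$. The two segments end at $p$ and start at different vertices, so one is properly contained in the other. We obtain two cycles of different weight that avoid $Y$, contrary to~\eqref{eq:star}. The tail of a chord would be a vertex of $Z$ with two out-neighbors on $Z$, which (a) excludes.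
\end{proof}

\subsection{Cyclic families}

With more than two cycles, the splitting of Example~\ref{ex:twocycles} needs to know to which cycle the arcs leaving a given cycle go. The answer is the most rigid one possible.

\begin{definition}
Let $Z_1,\dots,Z_\kappa$ $(\kappa\ge2)$ be disjoint cycles and let $J=V\setminus\bigcup_iV(Z_i)$. The family is \emph{cyclic} if, after renumbering and with indices modulo $\kappa$, there is a partition $J=J_1\cup\dots\cup J_\kappa$ into possibly empty parts such that every arc leaving a vertex of $Z_i$ is an arc of $Z_i$ or ends in $J_i\cup Z_{i+1}$, and every arc leaving a vertex of $J_i$ ends in $J_i\cup Z_{i+1}$.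
\end{definition}

So in a cyclic family all traffic runs from $Z_i$, possibly through the region $J_i$, to $Z_{i+1}$.

\begin{lemma}\label{lem:three}
Every family of $\kappa\ge3$ disjoint cycles of $D$ is cyclic.
\end{lemma}

\begin{proof}
Call a path \emph{direct} if all its internal vertices lie in $J$. Let $\mathcal Q$ be the digraph on $\{1,\dots,\kappa\}$ with an arc $i\to j$ $(i\ne j)$ if there is a direct path from $Z_i$ to $Z_j$. It is strong: a path of $D$ from $Z_i$ to $Z_k$ is cut by its vertices outside $J$ into direct paths, and each of these either joins two vertices of one cycle or gives an arc of $\mathcal Q$.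

\emph{Step 1: $\mathcal Q$ is a directed cycle.} Fix $i$. By Lemma~\ref{lem:paths} with $R=V\setminus V(Z_i)$, some vertex $x\notin Z_i$ has at least two out-neighbors on $Z_i$. We claim that
\begin{equation}\label{eq:meets}
\text{every path from $Z_i$ to $x$ meets all the cycles $Z_k$.}
\end{equation}
For $k=i$, and for $x\in Z_k$, there is nothing to prove; in the other cases this is Lemma~\ref{lem:twonbrs}(a) with $Y=Z_k$. Take a path from $Z_i$ to $x$ and let $Z_j$ contain its last vertex outside $J$. Then either $x\in Z_j$, or $x\in J$ and there is a direct path from $Z_j$ to $x$. In the first case $j\ne i$ since $x\notin Z_i$; in the second case $j\neq i$ since a direct path from $Z_i$ to $x\in J$ would contradict~\eqref{eq:meets}. Any path of $\mathcal Q$ from $i$ to $j$ can be followed in $D$, using direct paths for its arcs and segments of the cycles between them, and can be continued to $x$. This is a walk from $Z_i$ to $x$ that meets only cycles whose index lies on the path of $\mathcal Q$, and it contains a path with the same ends. By~\eqref{eq:meets}, every path of $\mathcal Q$ from $i$ to $j$ contains all indices. Let $i=q_1,q_2,\dots,q_\kappa=j$ be one. An arc $i\to q_b$ with $b\ge3$ would give the path $q_1,q_b,\dots,q_\kappa$,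 which misses $q_2$. So $i$ has outdegree $1$ in $\mathcal Q$. A strong digraph with all outdegrees $1$ is a directed cycle, and we number the cycles so that its arcs are $i\to i+1$.

\emph{Step 2: sources and targets.} For $r\in J$ let $S(r)$ be the set of $i$ with a direct path from $Z_i$ to $r$, and let $T(r)$ be the set of $j$ with a direct path from $r$ to $Z_j$. Both are nonempty because $D$ is strong. If $i\in S(r)$, $j\in T(r)$ and $i\ne j$, the two direct paths form a walk that contains a direct path from $Z_i$ to $Z_j$. Hence
\begin{equation}\label{eq:next}
i\in S(r),\ j\in T(r)\quad\Longrightarrow\quad j\in\{i,i+1\}.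
\end{equation}
Moreover, if $y\to r$ is an arc with $y,r\in J$, then $S(y)\subseteq S(r)$ and $T(r)\subseteq T(y)$.

\emph{Step 3: $S(r)\cap T(r)=\emptyset$.} We have to exclude detours that leave $Z_i$ and return to it through $J$. Suppose $i\in S(r)\cap T(r)$. By~\eqref{eq:next}, $S(r)\subseteq\{i-1,i\}$ and $T(r)\subseteq\{i,i+1\}$. If $i-1\in S(r)$ and $i+1\in T(r)$, then~\eqref{eq:next} gives $i+1\in\{i-1,i\}$, which is impossible for $\kappa\ge3$. So $r$ belongs to one of the sets
\[
R=\{y\in J: S(y)=\{i\},\ i\in T(y)\},\qquad R'=\{y\in J: T(y)=\{i\},\ i\in S(y)\}.
\]
Let $y\in R$ and let $y'$ be an in-neighbor of $y$. If $y'\in Z_k$, then $k\in S(y)$, so $k=i$. If $y'\in J$, then $\emptyset\ne S(y')\subseteq S(y)=\{i\}$ and $i\in T(y)\subseteq T(y')$, so $y'\in R$. A direct path from $y$ to $Z_i$ avoids $Z_{i+1}$, so by Lemma~\ref{lem:twonbrs}(b) at most one in-neighbor of $y$ lies on $Z_i$. Hence all indegrees of $D[R]$ are at least $2$, and Lemma~\ref{lem:paths} with $Z=Z_1$ gives $R=\emptyset$. Reversal exchanges $S$ with $T$ and $R$ with $R'$, so the same argument with out-neighbors and Lemma~\ref{lem:twonbrs}(a) gives $R'=\emptyset$. This is a contradiction.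

\emph{Step 4: the partition.} By Step 3 and~\eqref{eq:next}, $j=i+1$ for all $i\in S(r)$ and $j\in T(r)$. So $S(r)=\{i\}$ and $T(r)=\{i+1\}$ for a unique $i$, and we put $r$ into $J_i$. An arc inside $Z_i$ is an arc of $Z_i$ by Lemma~\ref{lem:twonbrs}. An arc from $Z_i$ to $Z_k$ with $k\ne i$ is a direct path, so $k=i+1$. An arc from $Z_i$ to $r\in J_k$ gives $i\in S(r)=\{k\}$. An arc from $r\in J_i$ to $Z_k$ gives $k\in T(r)=\{i+1\}$. An arc from $r\in J_i$ to $r'\in J_k$ gives $\{i\}=S(r)\subseteq S(r')=\{k\}$.
\end{proof}

For $\kappa=2$ the indices $i-1$ and $i+1$ coincide and Step 3 gives no information. We shall only need the case in which $J$ has a simple structure.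

\begin{lemma}\label{lem:twofam}
Let $Z_1,Z_2$ be disjoint cycles such that $J=\emptyset$ or every component of $D[J]$ is a path. Then the family is cyclic.
\end{lemma}

\begin{proof}
Both cycles are chordless by Lemma~\ref{lem:twonbrs}. Let $s_1\to\dots\to s_q$ be a component of $D[J]$. The three in-neighbors of $s_1$ lie on $Z_1\cup Z_2$, so two of them lie on one cycle $Z_i$. By Lemma~\ref{lem:twonbrs}(b) with $Y=Z_{i+1}$ there is no path from $s_1$ to $Z_i$ avoiding $Z_{i+1}$, so no $s_a$ has an out-neighbor on $Z_i$. In particular all three out-neighbors of $s_q$ lie on $Z_{i+1}$. By Lemma~\ref{lem:twonbrs}(a) with $Y=Z_i$ there is no path from $Z_{i+1}$ to $s_q$ avoiding $Z_i$, so no $s_a$ has an in-neighbor on $Z_{i+1}$. Put $s_1,\dots,s_q$ into $J_i$, and treat all components in this way. Then arcs leaving $J_i$ end in the same component or on $Z_{i+1}$, and no arc goes from $Z_{i+1}$ to $J_i$, so arcs from $Z_i$ to $J$ end in $J_i$.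
\end{proof}

\subsection{The splitting}

Bipartiteness has not been used so far. It enters now.

\begin{lemma}\label{lem:split}
There is no family $Z_1,\dots,Z_\kappa$ of disjoint cycles with $\kappa\ge2$ even such that either $J=\emptyset$, or $D[J]$ is a path $r_1\to\dots\to r_\nu$ with $\nu$ even and every vertex of $D$ has at most one out-neighbor in $J$.
\end{lemma}

\begin{proof}
Suppose there is such a family; put $\nu=0$ if $J=\emptyset$. It is cyclic by Lemma~\ref{lem:three} or~\ref{lem:twofam}. An arc from $J_i$ to $J$ ends in $J_i$, so the path $J$ lies in a single part, and after a cyclic renumbering $J=J_\kappa$. For $x\in Z_l$ call the two out-neighbors of $x$ other than its successor on $Z_l$ its \emph{outer} neighbors. They lie on $Z_{l+1}$ if $l<\kappa$ and in $Z_1\cup J$ if $l=\kappa$, and all arcs leaving $J$ end in $J\cup Z_1$. Name the colors so that $r_1\in U$ if $\nu>0$; then $r_i\in U$ exactly for odd $i$. Put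
\[
V_1=\bigcup_{l\text{ odd}}(Z_l\cap U)\cup\bigcup_{l\text{ even}}(Z_l\cap W),\qquad
V_2=\bigcup_{l\text{ odd}}(Z_l\cap W)\cup\bigcup_{l\text{ even}}(Z_l\cap U).
\]
Both sets are nonempty, since every cycle contains both colors. An arc from $Z_l$ to $Z_{l+1}$ changes the color and the parity of the index; for $l=\kappa$ this holds because $\kappa$ is even. So such an arc has both ends in $V_1$ or both ends in $V_2$.

Let $x\in V_2$. At most one of its two outer neighbors lies in $J$, so at least one lies in $V_2$. Hence $D[V_2]$ has minimum outdegree at least $1$ and contains a cycle $Z$.

On the side of $V_1$ we cannot afford to lose an out-neighbor, so we add $J$ to this side; see Figure~\ref{fig:split}. Adding its vertices singly would not do, because the out-neighbors of $r_1$ on $Z_1$ have color $W$ and lie in $V_2$. We pass through $r_{2i-1}$ directly to $r_{2i}$ instead. Consider the disjoint paths, all avoiding $Z$, given by the single vertices of $V_1$ and by $r_1r_2,\ r_3r_4,\ \dots,\ r_{\nu-1}r_\nu$; the pairing uses that $\nu$ is even. The set of their first vertices is $F=V_1\cup(J\cap U)$. We check that each last vertex has two out-neighbors in $F$.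
\begin{itemize}
\item If $x\in V_1\cap Z_l$ with $l<\kappa$, its outer neighbors lie in $V_1\cap Z_{l+1}$.
\item If $x\in V_1\cap Z_\kappa$, then $x\in W$, and its outer neighbors lie in $(Z_1\cup J)\cap U\subseteq F$.
\item The vertex $r_{2i}$ lies in $W$, and its three out-neighbors lie in $(Z_1\cup J)\cap U\subseteq F$.
\end{itemize}
This contradicts Lemma~\ref{lem:paths}.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\node[draw] (a) at (0,2) {$Z_2\cap W$};
\node[draw] (b) at (6,2) {$Z_1\cap U$};
\node[draw] (c) at (0,-0.6) {$Z_2\cap U$};
\node[draw] (d) at (6,-0.6) {$Z_1\cap W$};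
\node[draw,circle,inner sep=2pt] (r) at (2,1) {$r_1$};
\node[draw,circle,inner sep=2pt] (s) at (4,1) {$r_2$};
\draw[<->,thick] (a)--(b);
\draw[<->,thick] (c)--(d);
\draw[->,thick] (a)--(r);
\draw[->,thick] (r)--(s);
\draw[->,thick] (s)--(b);
\draw[->,dashed] (c)--(s);
\draw[->,dashed] (r)--(d);
\draw[<->,dotted] (a)--(c);
\draw[<->,dotted] (b)--(d);
\node at (7.3,2) {$V_1$};
\node at (7.3,-0.6) {$V_2$};
\end{tikzpicture}
\caption{The possible arcs when two cycles $Z_1,Z_2$ cover all vertices except a path $r_1\to r_2$ with $r_1\in U$ that is entered from $Z_2$ and left toward $Z_1$. Dotted: arcs of the two cycles. Solid: arcs that stay in the upper part $V_1\cup\{r_1,r_2\}$ or in the lower part $V_2$. Dashed: the remaining arcs between the two parts.}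
\label{fig:split}
\end{figure}

The case $J=\emptyset$ gives the promised extension of Example~\ref{ex:twocycles}.

\begin{corollary}\label{cor:odd}
Every cycle factor of $D$ has an odd number of cycles.
\end{corollary}

\section{Cubic bipartite graphs whose perfect matchings have one sign}\label{sec:pure}

This section concerns undirected graphs only. Call a connected simple cubic bipartite graph \emph{pure} if all its perfect matchings have the same sign; the Heawood graph is an example. In a pure graph $N$, a pair $(x,y)$ of vertices on different sides is \emph{mixed} if $N-x-y$ has perfect matchings of both signs. The vertices of a mixed pair are nonadjacent, since otherwise adding the edge $xy$ would give perfect matchings of $N$ of both signs. In $H$ every nonadjacent pair is mixed. The goal of this section is the following substitute for general pure graphs.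

\begin{proposition}\label{prop:pure}
Let $N$ be pure. Then each side of $N$ has at least $7$ vertices, and:
\begin{enumerate}
\item[(a)] there is a set $\Lambda$ of at least four vertices on one side such that each $r\in\Lambda$ forms a mixed pair with every vertex of the other side that is not adjacent to $r$;
\item[(b)] every vertex of $N$ belongs to a mixed pair.
\end{enumerate}
\end{proposition}

The numbers matter in Section~\ref{sec:junctions}: four exceeds the degree of a vertex, and seven exceeds the number of neighbors of two vertices. The proof cuts $N$ along edge cuts of size three until an indecomposable piece remains, and identifies this piece as $H$ by means of the theorem on Pfaffian braces: every other candidate contains a $4$-cycle, and a $4$-cycle produces both signs.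

\subsection{Two basic facts}

\begin{lemma}\label{lem:surplus}
Let $G$ be a connected cubic bipartite multigraph. Then $|A|=|B|$ and $|N(S)|\ge|S|+1$ for $\emptyset\ne S\subsetneq A$. For all $x\in A$ and $y\in B$ the multigraph $G-x-y$ has a perfect matching, and every edge of $G$ lies in a perfect matching.
\end{lemma}

\begin{proof}
Counting edges gives $3|A|=3|B|$. The $3|S|$ edges at $S$ are among the $3|N(S)|$ edges at $N(S)$, so $|N(S)|\ge|S|$; in case of equality no edge leaves $S\cup N(S)$, contrary to connectedness. For nonempty $S\subseteq A\setminus\{x\}$ we get $|N(S)\setminus\{y\}|\ge|S|$, and Hall's theorem applies to $G-x-y$. For an edge $xy$, add it to a perfect matching of $G-x-y$.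
\end{proof}

\begin{lemma}\label{lem:fourcycle}
If a cubic bipartite multigraph contains a $4$-cycle $C$, then it has perfect matchings $M,M'$ of opposite signs with $M\triangle M'=E(C)$.
\end{lemma}

\begin{proof}
By K\"onig's theorem the edge set is a union of three perfect matchings. One of them, $M$, contains two of the four edges of $C$, and these are opposite edges. Put $M'=M\triangle E(C)$ and apply Lemma~\ref{lem:sign}(a) with $\ell=2$.
\end{proof}

\subsection{Pfaffian braces}

A \emph{brace} is a connected bipartite graph in which every matching with at most two edges is contained in a perfect matching. An orientation of the edges of a graph $G$ is \emph{Pfaffian} if every even cycle $C$ for which $G-V(C)$ has a perfect matching has an odd number of edges directed in either direction of traversal; $G$ is \emph{Pfaffian} if it has such an orientation. The link with signs is the following.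

\begin{lemma}\label{lem:pf}
Suppose the edges of a bipartite graph $G$ have weights $\varepsilon(e)=\pm1$ such that $\operatorname{sgn}M\cdot\prod_{e\in M}\varepsilon(e)$ is the same for all perfect matchings $M$. Then $G$ is Pfaffian.
\end{lemma}

\begin{proof}
Direct the edges of weight $+1$ from $A$ to $B$ and those of weight $-1$ from $B$ to $A$. Let $C$ be a cycle of length $2\ell$ such that $G-V(C)$ has a perfect matching $M_0$. Fix a direction of traversal. Of the $\ell$ edges traversed from $A$ to $B$ let $m_1$ have weight $-1$, and of the $\ell$ edges traversed from $B$ to $A$ let $m_2$ have weight $-1$. The number of edges directed along the traversal is $(\ell-m_1)+m_2$. Adding to $M_0$ either of the two sets of $\ell$ edges gives perfect matchings $M,M'$ with symmetric difference $E(C)$. By Lemma~\ref{lem:sign}(a) the quotient of their values is $(-1)^{\ell-1}(-1)^{m_1+m_2}$, and it equals $1$ by hypothesis. So $\ell+m_1+m_2$ is odd, and hence so is $(\ell-m_1)+m_2$.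
\end{proof}

A graph $G$ is a \emph{trisum} of $G_1,G_2,G_3$ if there are a graph $G_0$ and a $4$-cycle $C$ of $G_0$ such that the $G_i$ are subgraphs of $G_0$ with $G_1\cup G_2\cup G_3=G_0$, $G_i\cap G_j=C$ for $i\ne j$, and $V(G_i)\setminus V(C)\ne\emptyset$, and $G$ arises from $G_0$ by deleting some, possibly none, of the edges of $C$.

\begin{theorem}[Robertson, Seymour and Thomas~\cite{RST}; McCuaig~\cite{McC}]\label{thm:rst}
A brace has a Pfaffian orientation if and only if it is isomorphic to the Heawood graph or can be obtained from planar braces by repeatedly applying the trisum operation.
\end{theorem}

In the literature the definition of a trisum also requires that $G_0-V(C)$ has a perfect matching. We use only the ``only if'' direction, and omitting the requirement only enlarges the class of graphs obtained, so this direction holds with the definition above.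

\subsection{Four-cycles in cubic Pfaffian braces}

We want to show that a cubic Pfaffian brace other than $H$ has a $4$-cycle avoiding any given vertex. For planar braces this comes from Euler's formula. For trisums we use induction, and since the gluing cycle $C$ may lose its edges we need $4$-cycles of the $G_i$ that are disjoint from $C$. This dictates the form of the inductive statement. We also have to know that the constituents of a cubic trisum are cubic, which follows from a bound on the minimum degree.

\begin{lemma}\label{lem:brace}
Let $G$ be a brace with at least six vertices.
\begin{enumerate}
\item[(a)] Every vertex of $G$ has degree at least $3$.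
\item[(b)] If $G$ is cubic and $\emptyset\ne Y\subsetneq V(G)$, then at least three edges leave $Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $v$ has exactly one neighbor $z$. By connectedness there is an edge $zv'$ with $v'\ne v$, and it lies in no perfect matching, because $v$ could not be matched. So no vertex has degree $1$. Suppose $v$ has exactly two neighbors $z,z'$. Each of them has a neighbor other than $v$. If there are edges $zy,z'y'$ with $y\ne y'$ and $y,y'\ne v$, they form a matching that leaves no partner for $v$. Otherwise $N(z)=N(z')=\{v,y\}$ for some $y$. By connectedness $y$ has a further neighbor $z''$, and the edge $yz''$ lies in no perfect matching, because $z$ and $z'$ would both have to be matched with $v$.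

(b) Suppose at most two edges leave $Y$; let $\alpha$ of them have their end in $Y\cap A$ and $\gamma$ in $Y\cap B$. Counting the edges inside $Y$ from both sides gives $3|Y\cap A|-\alpha=3|Y\cap B|-\gamma$. So $3$ divides $\alpha-\gamma$, whence $\alpha=\gamma$ and $|Y\cap A|=|Y\cap B|$. By connectedness $\alpha=\gamma=1$. Let the two edges be $a_1b_1$ and $a_2b_2$ with $a_1,b_2\in Y$ and $b_1,a_2\notin Y$, where $a_i\in A$ and $b_i\in B$. As $|Y\cap A|=|Y\cap B|$, a perfect matching contains both edges or neither. Let $b'$ be a neighbor of $a_2$ different from $b_1,b_2$. Then $a_1b_1$ and $a_2b'$ are disjoint edges in no common perfect matching.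
\end{proof}

\begin{lemma}\label{lem:planar}
A planar cubic brace $G$ has a $4$-cycle, and for every $4$-cycle $C'$ of $G$ there is a $4$-cycle vertex-disjoint from $C'$.
\end{lemma}

\begin{proof}
A simple cubic bipartite graph has at least three vertices on each side, so Lemma~\ref{lem:brace}(b) applies. The graph $G$ is $2$-connected: if $G-v$ were disconnected, one of its components would be joined to $v$ by a single edge. Hence, in a plane embedding, every face $F$ is bounded by a cycle, whose length $|F|$ is even and at least $4$. With $n$ vertices there are $3n/2$ edges, Euler's formula gives $2+n/2$ faces, and
\[
\sum_F(6-|F|)=6\Bigl(2+\frac n2\Bigr)-3n=12 .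
\]
Only faces of length $4$ contribute a positive amount, namely $2$, so there are at least six of them.

Let $C'$ be a $4$-cycle. It has no chord, because $G$ is simple and bipartite. So each of its vertices has one further edge, leading to a vertex off $C'$. Let $i$ of these four edges lie inside $C'$. If $1\le i\le3$, the vertices inside $C'$ form a nonempty set left by exactly $i$ edges and the vertices outside form a nonempty set left by exactly $4-i$ edges; one of these numbers is at most $2$, contrary to Lemma~\ref{lem:brace}(b). So $i\in\{0,4\}$, by connectedness one side of $C'$ contains no vertex, and $C'$ bounds a face. At most four other faces share an edge with $C'$, and there are at least five other faces of length $4$. So some $4$-cycle shares no edge with $C'$. Two cycles through a vertex of degree $3$ each use two of its three edges and so share an edge; therefore this $4$-cycle is vertex-disjoint from $C'$.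
\end{proof}

\begin{lemma}\label{lem:avoid}
Let $G$ be a cubic Pfaffian brace not isomorphic to $H$. Then for every vertex $x$ the graph $G$ has a $4$-cycle avoiding $x$.
\end{lemma}

\begin{proof}
Let $\mathcal T$ be the smallest class of graphs that contains all planar braces with at least six vertices and is closed under trisums. A constituent of a trisum has more than four vertices, and a brace has an even number of vertices, so a planar brace that is used in a trisum has at least six vertices. As $G$ has at least six vertices itself, $G\in\mathcal T$ by Theorem~\ref{thm:rst}.

All members of $\mathcal T$ are bipartite, since bipartitions of $G_1,G_2,G_3$ can be named so as to agree on the connected graph $C$. All members have minimum degree at least $3$. For planar braces this is Lemma~\ref{lem:brace}(a). In a trisum, a vertex outside $C$ lies in exactly one $G_i$ and keeps its degree, and a vertex of $C$ has in each $G_i$ at least one edge outside $C$; these edges are different for different $i$ and are not deleted. Consequently, if a trisum of $G_1,G_2,G_3\in\mathcal T$ is cubic, then each vertex of $C$ has exactly one edge outside $C$ in each $G_i$, all edges of $C$ are deleted, and each $G_i$ is cubic.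

We prove by induction on the number of vertices that every cubic $G\in\mathcal T$ has a $4$-cycle, and for every $4$-cycle $C'$ a $4$-cycle vertex-disjoint from $C'$. This implies the lemma, since $x$ lies on at most one of two disjoint cycles. For planar braces we have Lemma~\ref{lem:planar}. Let $G=G_0-E(C)$ be a cubic trisum of $G_1,G_2,G_3\in\mathcal T$. Each $G_j$ is cubic and has fewer vertices than $G$, so it has a $4$-cycle $C_j$ disjoint from $C$, and $C_j$ is a $4$-cycle of $G$. Let $C'$ be any $4$-cycle of $G$. No two vertices of $C$ are adjacent in $G$: on the same side this is bipartiteness, and two vertices of $C$ on different sides are joined in $G_0$ by an edge of $C$, which has been deleted. So $C'$ contains at most two vertices of $C$, and $C'-V(C)$ has at most two components. Each component lies in a single $G_j-V(C)$, because every edge of $G$ belongs to some $G_j$ and the sets $V(G_j)\setminus V(C)$ are disjoint. Hence $C'$ avoids $V(G_j)\setminus V(C)$ for some $j$, and $C_j$ is disjoint from $C'$.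
\end{proof}

\subsection{Tight sets}

A pure graph need not be a brace. The obstruction is a set through whose boundary every perfect matching passes exactly once. Let $G$ be a connected cubic bipartite multigraph. A set $X\subset V(G)$ is \emph{tight with majority side $A$} if $|X\cap A|=|X\cap B|+1$ and every edge leaving $X$ has its end in $X$ on side $A$. Counting edges at $X\cap A$ and $X\cap B$ shows that exactly three edges leave $X$; these are the \emph{cut edges}. Tight sets with majority side $B$ are defined by exchanging the sides, and the complement $\overline X$ of a tight set $X$ is tight with the other majority side. A single vertex is tight; we call $X$ \emph{nontrivial} if $|X|\ge3$ and $|\overline X|\ge3$.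

Let $X$ have majority side $A$. Let $G/\overline X$ be obtained by contracting $\overline X$ to a new vertex $b^*$ on side $B$, and $G/X$ by contracting $X$ to a new vertex $a^*$ on side $A$, discarding the edges inside the contracted set. Both are connected cubic bipartite multigraphs, and the edges at $b^*$, respectively $a^*$, are the three cut edges. Contraction may create parallel edges; this is why multigraphs are needed.

\begin{lemma}\label{lem:splice}
Let $X$ be tight with majority side $A$, and let $R=\emptyset$ or $R=\{r,q\}\subset X$ with $r\in A$, $q\in B$. The perfect matchings $M$ of $G-R$ correspond bijectively to the pairs $(M',M'')$ of perfect matchings of $G/\overline X-R$ and of $G/X$ that contain the same cut edge, and $\operatorname{sgn}M=c\,\operatorname{sgn}M'\operatorname{sgn}M''$ with a constant $c=\pm1$.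
\end{lemma}

\begin{proof}
In $M$, all vertices of $(X\setminus R)\cap B$ are matched inside $X$, and $X\setminus R$ has one more vertex in $A$ than in $B$. So $M$ contains exactly one cut edge $ab$, with $a\in X$. Let $M'$ and $M''$ consist of this edge and of the edges of $M$ inside $X$ and $\overline X$, respectively. Conversely, a pair with the same cut edge glues to a perfect matching of $G-R$. For the sign, consider $M\cup\{a^*\mapsto b^*\}$ and $M'\cup M''$ as bijections $(A\setminus R)\cup\{a^*\}\to(B\setminus R)\cup\{b^*\}$. They agree, except that the first maps $a\mapsto b$, $a^*\mapsto b^*$ and the second maps $a\mapsto b^*$, $a^*\mapsto b$. So they differ by a transposition. By Lemma~\ref{lem:sign}(b) the sign of the first is a constant times $\operatorname{sgn}M$, and the sign of the second is a constant times $\operatorname{sgn}M'\operatorname{sgn}M''$.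
\end{proof}

\begin{remark}
Delete a line from one copy of $H$ and a point from another, and join the three points of degree $2$ in the first copy bijectively to the three lines of degree $2$ in the second. The result is simple, cubic and bipartite. It is connected: after a line is deleted from the Fano plane, a point off that line is still joined to every other point, and dually. The remainder $X$ of the first copy is a nontrivial tight set and both contractions are $H$, so the graph is pure by Lemmas~\ref{lem:splice} and~\ref{lem:heawood}(a). Thus $H$ is not the only pure graph.
\end{remark}

\begin{lemma}\label{lem:notight}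
A connected cubic bipartite multigraph $G$ with at least six vertices and no nontrivial tight set is simple and is a brace.
\end{lemma}

\begin{proof}
A triple edge would be a component. If $y$ has a double edge to $z$ and a single edge to $z'\ne z$, then all edges at $y$ stay in $\{y,z,z'\}$, so this set is tight, and it is nontrivial as $G$ has at least six vertices. Hence $G$ is simple. Single edges lie in perfect matchings by Lemma~\ref{lem:surplus}. Suppose disjoint edges $a_1b_1,a_2b_2$ lie in no common perfect matching. By Hall's theorem there is a nonempty $S\subseteq A\setminus\{a_1,a_2\}$ with $|N(S)\setminus\{b_1,b_2\}|\le|S|-1$, so $|N(S)|\le|S|+1$. By Lemma~\ref{lem:surplus}, $|N(S)|=|S|+1$. Then $S\cup N(S)$ is tight with majority side $B$ and has at least three vertices. Its complement contains $a_1,a_2$ and $|B|-|S|-1\ge1$ vertices of $B$, because $|S|\le|A|-2$. So it is nontrivial, a contradiction.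
\end{proof}

\begin{lemma}\label{lem:findH}
Let $N$ be pure. Then $N\cong H$, or $N$ has a nontrivial tight set $X$ such that $N/\overline X\cong H$ and all perfect matchings of $N/X$ have the same sign.
\end{lemma}

\begin{proof}
Suppose first that $N$ has no nontrivial tight set. It has at least six vertices, so it is a brace by Lemma~\ref{lem:notight}, and it is Pfaffian by Lemma~\ref{lem:pf} with all weights $+1$. If $N\not\cong H$, Lemma~\ref{lem:avoid} gives a $4$-cycle and Lemma~\ref{lem:fourcycle} contradicts purity.

Otherwise let $X$ be a nontrivial tight set of minimum size, call its majority side $A$, and let $G'=N/\overline X$. As $|X|\ge3$, there is a vertex in $X\cap B$; its three distinct neighbors lie in $X\cap A$, so $G'$ has at least six vertices. Suppose $G'$ has a nontrivial tight set. Of this set and its complement let $Y$ be the one that avoids $b^*$. Then $Y\subseteq X$, and the edges leaving $Y$ have the same ends in $Y$ in $N$ as in $G'$, so $Y$ is tight in $N$. It is nontrivial, since $|Y|\ge3$ and its complement contains $\overline X$, and $|Y|\le(|X|+1)-3<|X|$. This contradicts the choice of $X$. So $G'$ is a simple brace by Lemma~\ref{lem:notight}.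

We do not yet know that $G'$ is pure, only that its matchings through a fixed cut edge $f$ have a common sign $\varepsilon_f$. To see the latter, fix a perfect matching $M''\ni f$ of $N/X$ (Lemma~\ref{lem:surplus}); by Lemma~\ref{lem:splice} and the purity of $N$, the product $\operatorname{sgn}M'\operatorname{sgn}M''$ is the same for all $M'\ni f$. Give each edge $f$ at $b^*$ the weight $\varepsilon_f$ and all other edges the weight $1$. Then every perfect matching of $G'$ has value $\varepsilon_f^2=1$ in Lemma~\ref{lem:pf}, so $G'$ is Pfaffian. If $G'\not\cong H$, Lemma~\ref{lem:avoid} gives a $4$-cycle avoiding $b^*$, and Lemma~\ref{lem:fourcycle} gives perfect matchings of opposite signs with the same edge at $b^*$, a contradiction. So $G'\cong H$, and $\operatorname{sgn}M'$ is constant by Lemma~\ref{lem:heawood}(a). Every perfect matching $M''$ of $N/X$ can be paired with a perfect matching $M'$ of $G'$ through the same cut edge, so by Lemma~\ref{lem:splice} $\operatorname{sgn}M''$ is constant as well.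
\end{proof}

\subsection{Proof of Proposition~\ref{prop:pure}}

If $N\cong H$, let $\Lambda$ be a whole side. Both parts follow from Lemma~\ref{lem:heawood}(b), as every vertex has four nonneighbors on the other side.

Otherwise take $X$ from Lemma~\ref{lem:findH}, call its majority side $A$, and identify $N/\overline X$ with $H$. Then $|X\cap A|=7$ and $|X\cap B|=6$; in particular $|A|=|B|\ge7$. Let the cut edges be $p_kb_k$, $k=1,2,3$, with $p_k\in X\cap A$. The $p_k$ are distinct because $H$ is simple; the $b_k\in B\setminus X$ need not be. Let $\Lambda=(X\cap A)\setminus\{p_1,p_2,p_3\}$, so $|\Lambda|=4$.

\emph{Claim 1: if $r\in X\cap A$ and $q\in X\cap B$ are nonadjacent, then $(r,q)$ is mixed.} By Lemma~\ref{lem:heawood}(b), $H-r-q$ has perfect matchings of both signs. Pair each with a perfect matching of $N/X$ through the same cut edge. Since the sign is constant on $N/X$, Lemma~\ref{lem:splice} with $R=\{r,q\}$ shows that the resulting perfect matchings of $N-r-q$ have opposite signs.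

\emph{Claim 2: if $r\in\Lambda$ and $q\in B\setminus X$, then $(r,q)$ is mixed.} The vertex $r$ is not adjacent to $b^*$ in $H$, so $N[X]-r=H-r-b^*$ has perfect matchings of both signs. The graph $N[\overline X]-q=N/X-a^*-q$ has a perfect matching by Lemma~\ref{lem:surplus}. Adding it to both gives perfect matchings of $N-r-q$ of opposite signs, by Lemma~\ref{lem:sign}(b).

The two claims prove (a). For (b), a vertex of $B$ has degree $3$ and so is nonadjacent to some $r\in\Lambda$; apply (a). A vertex of $X\cap A$ is nonadjacent to one of the six vertices of $X\cap B$; apply Claim~1. It remains to treat $y\in A\setminus X$. We look for a partner $q\in X\cap B$. Then $X\setminus\{q\}$ has two more vertices in $A$ than in $B$, so a perfect matching of $N-y-q$ uses two cut edges, and this is the situation of Lemma~\ref{lem:heawood}(c). By Lemma~\ref{lem:surplus}, $N/X-y-b_1$ has a perfect matching $M''$. Its edge at $a^*$ is a cut edge $p_jb_j$ with $b_j\ne b_1$, so $j\ne1$. Let $k$ be the third index and let $q\in X\cap B$ be a neighbor of $p_k$. In $H$, the common neighbor of $b^*$ and $q$ is $p_k$, and the other neighbors of $b^*$ are $p_1,p_j$. By Lemma~\ref{lem:heawood}(c), $H-\{b^*,q,p_1,p_j\}$ has perfect matchings $M'_+,M'_-$ of opposite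 signs. They cover $X\setminus\{q,p_1,p_j\}$, and $M''\setminus\{a^*b_j\}$ covers $\overline X\setminus\{y,b_1,b_j\}$. So
\[
M'_\pm\cup\{p_1b_1,\,p_jb_j\}\cup\bigl(M''\setminus\{a^*b_j\}\bigr)
\]
are perfect matchings of $N-y-q$, and they have opposite signs by Lemma~\ref{lem:sign}(b). \qed

\section{Junctions and the proof of Theorem~\ref{thm:main}}\label{sec:junctions}

We return to the connected counterexample $D$ of Section~\ref{sec:families}.

\subsection{Junctions and links}

The components of the split graph $\widehat D$ are called \emph{junctions}. For a junction $N$ let $\operatorname{In}(N)=\{x:x^+\in N\}$ be its set of \emph{inputs} and $\operatorname{Out}(N)=\{y:y^-\in N\}$ its set of \emph{outputs}. Since arcs join different colors, a junction lies in $U^+\cup W^-$ or in $W^+\cup U^-$; this is its \emph{type}. So the inputs of $N$ have one color and the outputs the other, and we regard $N$ as a connected simple cubic bipartite graph with sides $\operatorname{In}(N)$ and $\operatorname{Out}(N)$, in which an input $x$ and an output $y$ are adjacent if and only if $x\to y$.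

Every vertex $x$ is an output of exactly one junction $t(x)$, the one containing $x^-$, and an input of exactly one junction $h(x)$, the one containing $x^+$. These have different types. We think of $x$ as a \emph{link} from $t(x)$ to $h(x)$: a walk of $D$ arrives at $x$ through an edge of $t(x)$ and continues through an edge of $h(x)$. In formulas,
\begin{equation}\label{eq:ht}
x\to y\quad\Longrightarrow\quad h(x)=t(y).
\end{equation}
Let $\mathcal N$ be the digraph on the set of junctions with an arc $N\to N'$ if there is a link from $N$ to $N'$. It has no loops, every arc changes the type, and the number $\nu$ of junctions is at least $2$. Reversal of $D$ keeps the junctions as graphs, exchanges inputs with outputs, and reverses $\mathcal N$. In Example~\ref{ex:fourteen} there are two junctions and $\mathcal N$ is a cycle of length $2$.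

\begin{lemma}\label{lem:junction}
The digraph $\mathcal N$ is strong. Every junction $N$ is pure, and $|\operatorname{In}(N)|=|\operatorname{Out}(N)|\ge7$.
\end{lemma}

\begin{proof}
Given junctions $N,N'$, take an output $x_0$ of $N$, an input $x_k$ of $N'$ and a path $x_0\to\dots\to x_k$ of $D$. By~\eqref{eq:ht}, $N=t(x_0)\to h(x_0)=t(x_1)\to\dots\to h(x_k)=N'$ is a walk of $\mathcal N$. By Corollary~\ref{cor:odd} and~\eqref{eq:parity} all perfect matchings of $\widehat D$ have the same sign. Extend two perfect matchings of $N$ by the same perfect matchings of the other junctions; by Lemma~\ref{lem:sign}(b) they have the same sign. The bound is part of Proposition~\ref{prop:pure}.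
\end{proof}

\subsection{Mixed chains}

Which sets $J$ can be deleted so that $D-J$ still has cycle factors, and has them of both parities? Each junction should lose as many inputs as outputs, and losing one of each is harmless by Lemma~\ref{lem:surplus}. This leads to cycles of $\mathcal N$. A \emph{chain} consists of distinct junctions $N_0,\dots,N_{p-1}$ $(p\ge2)$ and a set $J=\{r_1,\dots,r_p\}$ where $r_i$ is a link from $N_{i-1}$ to $N_i$, all indices being read modulo $p$. Thus $J$ contains exactly one input $r_i$ and one output $r_{i+1}$ of $N_i$, and no input or output of a junction outside the chain. The chain is \emph{mixed} if $(r_i,r_{i+1})$ is a mixed pair of $N_i$ for some $i$.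

\begin{lemma}\label{lem:chain}
Let $J$ be a mixed chain. Then $D-J$ has a cycle factor $Z_1,\dots,Z_\kappa$ with $\kappa\ge2$ even whose arcs include a perfect matching of every junction outside the chain. This family of cycles is cyclic.
\end{lemma}

\begin{proof}
Choose a perfect matching of $N_i-r_i-r_{i+1}$ for each $i$ (Lemma~\ref{lem:surplus}) and a perfect matching of every other junction. Together they form a perfect matching of the split graph of $D-J$, that is, a cycle factor of $D-J$. Here $V\setminus J\ne\emptyset$, because $|V|=\sum_N|\operatorname{In}(N)|\ge7\nu>p$. In a junction with a mixed pair, replacing the chosen matching by one of the opposite sign changes the sign of the whole matching, and by~\eqref{eq:parity} the parity of the number $\kappa$ of cycles. So $\kappa$ can be made even, and then $\kappa\ge2$. The out-neighbors of $r_i$ are outputs of $N_i$, so the only possible arcs of $D[J]$ are the arcs $r_i\to r_{i+1}$. A mixed pair is nonadjacent, so at least one of them is missing, and every component of $D[J]$ is a path. Lemma~\ref{lem:three} or~\ref{lem:twofam} applies.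
\end{proof}

To apply Lemma~\ref{lem:split} we need a mixed chain in which $D[J]$ is a single path. The natural construction starts at a vertex $r_1\in\Lambda$ in a junction $N_0$ and follows arcs of $D$ until it reaches an input of $N_0$. The difficulty is that this walk may pass through another junction twice. We show that it cannot, by proving that $\mathcal N$ is a directed cycle. The tool is that an even ring of cycles is incompatible with a junction that the chain leaves untouched.

\begin{lemma}\label{lem:allnodes}
A mixed chain contains all junctions.
\end{lemma}

\begin{proof}
Let $J$ be a mixed chain, take the cyclic family of Lemma~\ref{lem:chain}, and suppose the junction $N$ is not in the chain. No input or output of $N$ lies in $J$. Let $M\colon\operatorname{In}(N)\to\operatorname{Out}(N)$ be the perfect matching of $N$ used by the family, so $M(x)$ is the successor of $x$ on its cycle. Let $x\in\operatorname{In}(N)\cap Z_l$, and let $y\ne M(x)$ be an out-neighbor of $x$. Then $y\in\operatorname{Out}(N)$, so $y\notin J$, and $y\in Z_{l+1}$ because the family is cyclic. Its predecessor $M^{-1}(y)$ is an input of $N$ on $Z_{l+1}$. Repeating this step gives inputs $x_0,x_1,x_2,\dots$ of $N$ with $x_k\to M(x_{k+1})$, where the index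 of the cycle increases by $1$ modulo $\kappa$ at each step. Let $x_a=x_b$ with $a<b$ be the first repetition. Then $x_a,\dots,x_{b-1}$ are distinct, and $b-a$ is a multiple of $\kappa$, hence even. Define $M'(x_k)=M(x_{k+1})$ for $a\le k<b$ and $M'=M$ elsewhere. This is a perfect matching of $N$, and $M^{-1}M'$ is the cyclic permutation $x_a\mapsto x_{a+1}\mapsto\dots\mapsto x_{b-1}\mapsto x_a$ of even length, which is odd. This contradicts the purity of $N$.
\end{proof}

\subsection{The junctions form a ring}

We want to turn any cycle of $\mathcal N$ into a mixed chain. Proposition~\ref{prop:pure}(b) provides a mixed partner for a given link but does not say where the partner comes from or goes to. The next lemma removes this uncertainty on one side of each junction.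

\begin{lemma}\label{lem:oneside}
For every junction $K$, all links into $K$ come from a single junction, or all links out of $K$ go to a single junction.
\end{lemma}

\begin{proof}
Let $\Lambda$ be as in Proposition~\ref{prop:pure}(a) for $K$. The statement is invariant under reversal, so we may assume $\Lambda\subseteq\operatorname{Out}(K)$; we show that $t$ is constant on $\operatorname{In}(K)$. Fix $r\in\Lambda$ and let $I_r$ be the set of inputs of $K$ not adjacent to $r$. Note that $h(r)\ne K$, and $t(q)\ne K$ for $q\in\operatorname{In}(K)$.

\emph{Step 1: for $q\in I_r$, every path of $\mathcal N-K$ from $h(r)$ to $t(q)$ contains all junctions other than $K$.} Let $N_1,\dots,N_{p-1}$ be such a path and $N_0=K$. With $r_1=r$, $r_p=q$ and arbitrary links along the path we obtain a chain. It is mixed because $(q,r)$ is a mixed pair of $K$. Apply Lemma~\ref{lem:allnodes}.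

\emph{Step 2: such a path exists for some $q\in I_r$.} Choose perfect matchings in all junctions except $K$. Among the chosen arcs, a vertex has one outgoing arc if it is not in $\operatorname{In}(K)$ and none otherwise, and one incoming arc if it is not in $\operatorname{Out}(K)$ and none otherwise. As $\operatorname{In}(K)\cap\operatorname{Out}(K)=\emptyset$, these arcs form disjoint paths with at least one arc each, whose first vertices are exactly the outputs of $K$ and whose last vertices are exactly the inputs of $K$, and possibly some cycles. Call these paths \emph{wires}, and let $r=x_0\to\dots\to x_k=q$ be the wire starting at $r$. Suppose $q\to r$, so that this wire closes to a cycle $Z$. There are at least six other wires, and they avoid $Z$. The last vertex of each has three out-neighbors in $\operatorname{Out}(K)$, at most one of which is $r$, so at least two are first vertices of the other wires or of itself. This contradicts Lemma~\ref{lem:paths}. So $q\in I_r$. The arcs of the wire lie in the junctions $h(x_0),\dots,h(x_{k-1})$, which are different from $K$, and by~\eqref{eq:ht} $h(r)=h(x_0)\to h(x_1)\to\dots\to h(x_{k-1})=t(q)$ is a walk in $\mathcal N-K$. It contains a path with the same ends.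

\emph{Step 3: $t$ is constant on $I_r$.} By Steps 1 and 2 every junction other than $K$ is reachable from $h(r)$ in $\mathcal N-K$. Suppose $q,q'\in I_r$ and $t(q)\ne t(q')$. A path of $\mathcal N-K$ from $h(r)$ to $t(q)$ contains $t(q')$ by Step~1, and its initial segment ending at $t(q')$ misses $t(q)$, contrary to Step~1 for $q'$. Let $N_r$ be the value of $t$ on $I_r$.

\emph{Step 4.} For $r,r'\in\Lambda$, at most six inputs of $K$ are adjacent to $r$ or $r'$, and $|\operatorname{In}(K)|\ge7$. So $I_r\cap I_{r'}\ne\emptyset$ and $N_r=N_{r'}$. An input of $K$ has only three neighbors and $|\Lambda|\ge4$, so it lies in some $I_r$. Hence $t$ is constant on $\operatorname{In}(K)$.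
\end{proof}

\begin{lemma}\label{lem:cycle}
The digraph $\mathcal N$ is a directed cycle $N_0\to N_1\to\dots\to N_{\nu-1}\to N_0$, its length $\nu$ is even, and $\operatorname{Out}(N_i)=\operatorname{In}(N_{i+1})$ for all $i$ modulo $\nu$.
\end{lemma}

\begin{proof}
Let $K_0\to K_1\to\dots\to K_{p-1}\to K_0$ be a cycle of $\mathcal N$; there is one because $\mathcal N$ is strong and $\nu\ge2$. By Lemma~\ref{lem:oneside}, all inputs of $K_0$ are links from $K_{p-1}$, or all outputs of $K_0$ are links to $K_1$. In the first case let $y$ be any link from $K_0$ to $K_1$ and choose, by Proposition~\ref{prop:pure}(b), an input $x$ of $K_0$ with $(x,y)$ mixed; then $x$ is a link from $K_{p-1}$. In the second case let $x$ be any link from $K_{p-1}$ to $K_0$ and choose an output $y$ with $(x,y)$ mixed; then $y$ is a link to $K_1$. With $r_1=y$, $r_p=x$ and arbitrary links for the other arcs of the cycle we obtain a mixed chain, so $p=\nu$ by Lemma~\ref{lem:allnodes}. Thus every cycle of $\mathcal N$ is Hamiltonian. A further arc $K_i\to K_j$ with $j\ne i+1$ would close, with the segment from $K_j$ to $K_i$, a cycle that misses $K_{i+1}$. So $\mathcal N$ has no further arc. The types alternate along the cycle, so $\nu$ is even. Finally, $t(x)=N_i$ holds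 if and only if $h(x)=N_{i+1}$.
\end{proof}

\subsection{The end of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose the theorem fails, and let $D$ be a connected counterexample, with junctions numbered as in Lemma~\ref{lem:cycle}. Let $\Lambda$ be as in Proposition~\ref{prop:pure}(a) for $N_0$. After reversing $D$ and renumbering the other junctions if necessary, $\Lambda\subseteq\operatorname{Out}(N_0)$. Choose $r_1\in\Lambda$ and, successively, an out-neighbor $r_{i+1}$ of $r_i$ for $1\le i<\nu$. If $r_i\in\operatorname{Out}(N_{i-1})=\operatorname{In}(N_i)$, then $r_{i+1}\in\operatorname{Out}(N_i)$. So $r_i$ is a link from $N_{i-1}$ to $N_i$ for all $i$, the last vertex $r_\nu$ is an input of $N_0$, and $J=\{r_1,\dots,r_\nu\}$ is a chain. All out-neighbors of a vertex $x$ are outputs of the junction $h(x)$, which has exactly one output in $J$. So every vertex of $D$ has at most one out-neighbor in $J$.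

If $r_\nu\to r_1$, then $J$ is the vertex set of a cycle, and every vertex of the nonempty set $V\setminus J$ has at least two out-neighbors in $V\setminus J$, contrary to Lemma~\ref{lem:paths}. Hence $r_\nu$ and $r_1$ are nonadjacent in $N_0$, the pair $(r_\nu,r_1)$ is mixed because $r_1\in\Lambda$, and $J$ is a mixed chain. By Lemma~\ref{lem:chain}, $D-J$ has a cycle factor with an even number $\kappa\ge2$ of cycles. The only possible arcs in a chain are the arcs $r_i\to r_{i+1}$, so $D[J]$ is exactly the path $r_1\to\dots\to r_\nu$, and $\nu$ is even by Lemma~\ref{lem:cycle}. This configuration is excluded by Lemma~\ref{lem:split}.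
\end{proof}

\begin{remark}
Bipartiteness is used in Lemma~\ref{lem:split}, where the colors define the splitting, and in this section, where it makes the inputs and outputs of a junction disjoint, excludes loops in $\mathcal N$, and makes $\nu$ even. The tournament $T_7$ shows what happens without it: its split graph is a single pure junction $H$, every vertex is both an input and an output of it, and there is no chain to delete.
\end{remark}

\begin{thebibliography}{9}

\bibitem{McC}
McCuaig, Electron. J. Combin. 11 (2004), R79.

\bibitem{source}
\emph{On Vertex Disjoint Cycles Of Different Length In 3-Regular Digraphs},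
\texttt{https://viasm.edu.vn/\allowbreak Cms\_Data/\allowbreak Contents/\allowbreak viasm/\allowbreak Media/\allowbreak file/\allowbreak Preprint\_1456.pdf}

\bibitem{RST}
Robertson, Seymour and Thomas, Ann. of Math. 150 (1999), 929--975.

\end{thebibliography}
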